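\title{Cyclic polygons with rational sides and area are radially decomposable}

\begin{abstract}
Join the center of the circumscribed circle of a convex cyclic polygon to the vertices. We prove that if the sides and the area of the polygon are rational, then each of the resulting triangles has rational area, and that the circumradius is rational when the number of sides is odd. The proof applies automorphisms of $\mathbb C$ to the algebraic equations of the polygon and rests on a rigidity theorem: among all complex solutions of these equations, the convex polygon is the only one with its area. Real solutions are handled by the isoperimetric inequality, non-real ones by the argument principle in the upper half-plane.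
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Cyclic polygons and wedges}
A \emph{cyclic $n$-gon}, $n\ge 3$, is a convex polygon whose $n$ vertices lie, in order, on a circle. Let $O$ be the center and $R$ the radius of the circle, let $a_1,\dots,a_n$ be the side lengths and $A>0$ the area. The $j$-th side cuts off an arc that contains no other vertex; let $2\theta_j$ be its central angle. Then $0<\theta_j<\pi$, $\sum_j\theta_j=\pi$ and $a_j=2R\sin\theta_j$. Since $n\ge3$,
\begin{equation}\label{eq:pair}
\theta_i+\theta_j<\pi\qquad\text{for } i\ne j .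
\end{equation}
The $j$-th \emph{wedge} is the triangle spanned by $O$ and the $j$-th side. Its signed area is $A_j=R^2\sin\theta_j\cos\theta_j$, negative exactly when $\theta_j>\pi/2$, that is, when the $j$-th side separates $O$ from the polygon. With this sign $A=\sum_jA_j$. The polygon is \emph{radially decomposable} if every $A_j$ is rational.

For a triangle, $\theta_j$ is the angle opposite the $j$-th side. If the sides and the area are rational, then $R=a_1a_2a_3/(4A)$ is rational, $\cos\theta_j$ is rational by the law of cosines, and so every $A_j=\frac12a_jR\cos\theta_j$ is rational. For even $n$ the radius need not be rational: the unit square has $R=1/\sqrt2$, while its wedges have area $1/4$.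

In the other direction, rational polygons can be assembled from rational wedges. Take integers $u_0,v_0$, put $m=u_0^2+v_0^2$, regarded as representing a class in $\mathbb Q^*/(\mathbb Q^*)^2$, and take rational parameters $p_1,\dots,p_{n-1}$. Define $\theta_1,\dots,\theta_{n-1}$ by
\begin{equation}\label{eq:euler}
\sin\theta_j=\frac{u_0p_j^2+2v_0p_j-u_0}{\sqrt m\,(p_j^2+1)},\qquad
\cos\theta_j=\frac{v_0p_j^2-2u_0p_j-v_0}{\sqrt m\,(p_j^2+1)},
\end{equation}
which says $e^{i\theta_j}=\frac{v_0+iu_0}{\sqrt m}\cdot\frac{p_j+i}{p_j-i}$, and require $0<\theta_j\le\pi/2$ and $\sum_{j<n}\theta_j<\pi$. Put $\theta_n=\pi-\sum_{j<n}\theta_j$, $R=\sqrt m$ and $a_j=2\sqrt m\sin\theta_j$. A polygon is \emph{Eulerian} if it arises from this construction up to rational rescaling; the case $m=1$ is Euler's original parametrization. The sides $a_1,\dots,a_{n-1}$ are rational. Since $e^{i\theta_n}\in m^{-(n-1)/2}\,\mathbb Q(i)$, the last side lies in $m^{1-n/2}\,\mathbb Q$, so for odd $n$ it is rational only when $m$ is a square. For $m=1$ all $e^{i\theta_j}$ lie in $\mathbb Q(i)$,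 and sides, wedge areas and area are rational.

Is this the only source of cyclic polygons with rational sides and area, or can irrational wedge areas add up to a rational number? Conjecture~1 of \cite{CP} asserts that every cyclic polygon with an odd number of rational sides and rational area is radially decomposable, and hence Eulerian. It is shown there that, for rational sides and area, all $A_j$ are rational if and only if $R\in\sqrt m\,\mathbb Q$ with $m$ a sum of two integer squares, and that one rational wedge area forces all of them to be rational. We do not use these two facts.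

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $n\ge3$. Every cyclic $n$-gon with rational sides and rational area is radially decomposable. If $n$ is odd, then moreover $R\in\mathbb Q$, and the polygon is Eulerian with $m=1$.
\end{theorem}

In particular the conjecture is true. To describe the method, put
\[
s_j=\tfrac12a_j=R\sin\theta_j,\qquad h_j=R\cos\theta_j,\qquad x=R^2 .
\]
Thus $h_j$ is the signed distance from $O$ to the $j$-th side, $A_j=s_jh_j$, and $h_j+is_j=Re^{i\theta_j}$, so that
\begin{equation}\label{eq:product}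
\prod_{j=1}^n(h_j+is_j)=R^ne^{i\pi}=-R^n .
\end{equation}
Suppose for a moment that $x$ is rational and all $h_j\ge0$. An automorphism $\sigma$ of $\mathbb C$ fixes $h_j^2=x-s_j^2$, so $\sigma(h_j)=\pm h_j$, and it fixes $A$, so $\sum s_j\sigma(h_j)=\sum s_jh_j$. A single effective change of sign would lower the sum. Hence every $\sigma$ fixes every $h_j$, and the $h_j$ are rational. The polygon is fixed by $\sigma$ because it is singled out among its conjugates by its area. In general $x$ is not known to be rational, and $\sigma(x)$ may be any complex number. The following theorem, in which no rationality is assumed, says that the area singles out the polygon all the same.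

\begin{theorem}[Rigidity]\label{thm:rigid}
Let a cyclic $n$-gon, $n\ge3$, have real half-sides $s_j>0$ and data $x,h_j,A$ as above. If $x',h_1',\dots,h_n'\in\mathbb C$ satisfy
\begin{align}
h_j'^{\,2}+s_j^2&=x'\qquad(j=1,\dots,n),\label{eq:side}\\
\prod_{j=1}^n(h_j'+is_j)^2&=x'^{\,n},\label{eq:close}\\
\sum_{j=1}^ns_jh_j'&=A,\label{eq:area}
\end{align}
then $x'=x$ and $h_j'=h_j$ for all $j$.
\end{theorem}

The polygon itself satisfies these equations, by \eqref{eq:product}. We call them the \emph{side}, \emph{closing} and \emph{area} conditions. The number $(h_j+is_j)^2/x=e^{2i\theta_j}$ is the rotation about $O$ that carries one endpoint of the $j$-th side to the other, so \eqref{eq:close} says that the chain of chords returns to its starting point. It does not record how often the chain winds around $O$, nor in which direction each chord turns. The passage from rigidity to rationality works over any real field.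

\begin{theorem}\label{thm:field}
Let $K\subset\mathbb R$ be any subfield, and let a cyclic $n$-gon, $n\ge3$, satisfy $\prod_j(T-a_j^2)\in K[T]$ and $A\in K$. Then $R^2\in K$ and $A_j\in K(a_j^2)$ for every $j$. If moreover all $a_j\in K$ and $n$ is odd, then $R\in K$ and all diagonals have length in $K$.
\end{theorem}

Section~\ref{sec:examples} works out two examples, and Section~\ref{sec:galois} derives Theorems~\ref{thm:main} and~\ref{thm:field} from Theorem~\ref{thm:rigid}. The rest proves Theorem~\ref{thm:rigid}. For real $x'\ge\max s_j^2$ a solution is a closed polygon inscribed in a real circle, and the isoperimetric inequality applies (Section~\ref{sec:iso}). Other values of $x'$ have no such picture. In Section~\ref{sec:L} we construct functions $\Phi$ on the closed upper half-plane for which the closing condition reads $\Phi'(x')=0$ and the area condition then reads $\Phi(x')=A$. Section~\ref{sec:real} controls $\Phi$ on the real axis, which settles the remaining real $x'$, and Section~\ref{sec:nonreal} shows by the argument principle that $\Phi-A$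 has no double zero in the open half-plane. Section~\ref{sec:convex} shows that convexity cannot be dropped.

One symmetry will be used repeatedly. If \eqref{eq:side} holds, then $(h_j'+is_j)(h_j'-is_j)=x'$, so the product of $\prod(h_j'+is_j)^2$ and $\prod(h_j'-is_j)^2$ is $x'^{\,2n}$. Hence, given \eqref{eq:side} and $x'\neq0$,
\begin{equation}\label{eq:sign}
\prod_j(h_j'+is_j)^2=x'^{\,n}\iff\prod_j(h_j'-is_j)^2=x'^{\,n}.
\end{equation}

\section{Equal sides, and a pentagon with non-real conjugates}\label{sec:examples}

\begin{example}[Rigidity for the regular polygon]\label{ex:regular}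
Let all $s_j=1$. Then $\theta_j=\pi/n$, $h_j=\cot(\pi/n)$ and $A=n\cot(\pi/n)$. We find all solutions of \eqref{eq:side} and \eqref{eq:close} and compare $A'=\sum h_j'$ with $A$. Write $h_j'=\varepsilon_jH$ with $H^2=x'-1$ and $\varepsilon_j=\pm1$, and let $d=\sum\varepsilon_j$, so that $A'=dH$. If $x'=0$, then $H=\pm i$ and $A'\in i\mathbb R$, so $A'\neq A$. Let $x'\ne0$. Then
\[
\frac{(\varepsilon_jH+i)^2}{x'}=\frac{(H+\varepsilon_ji)^2}{(H+i)(H-i)}=\Bigl(\frac{H+i}{H-i}\Bigr)^{\varepsilon_j},
\]
and the closing condition becomes $\bigl(\frac{H+i}{H-i}\bigr)^d=1$.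

If $d=0$, which requires $n$ even, every complex $H\ne\pm i$ is a solution, and $x'$ is in general not real; but $A'=0$. If $d\neq0$, then $|H+i|=|H-i|$, so $H$ is real. Write $H=\cot\alpha$ with $0<\alpha<\pi$; then $\frac{H+i}{H-i}=e^{2i\alpha}$ and $\alpha=l\pi/|d|$ with $1\le l\le|d|-1$. Hence $|d|\ge2$ and
\[
|A'|\le|d|\cot(\pi/|d|)\le n\cot(\pi/n),
\]
because $r\mapsto r\cot(\pi/r)$ is strictly increasing for $r\ge2$. If $A'=A$, then $|d|=n$, $|H|=\cot(\pi/n)$ and $dH>0$, so that all $h_j'=\cot(\pi/n)$.
\end{example}

The solutions with $d\ne0$ are regular polygons and star polygons of either orientation, with some chords traversed forth and back (a pair of opposite signs contributes two rotations that cancel). The convex polygon has the largest area among them, which is the content of Section~\ref{sec:iso} for arbitrary sides. The next example shows that non-real solutions occur as Galois conjugates of a convex polygon with integer sides, so they cannot be ignored.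

\begin{example}[Sides $2,2,2,2,4$]\label{ex:pentagon}
The cubic $Y^3-2Y-2$ has none of $\pm1,\pm2$ as a root, so it is irreducible over $\mathbb Q$. Its local maximum $\frac43\sqrt{2/3}-2$ is negative, so it has only one real root $y$, and $\sqrt2<y<2$. Let $y=2\cos\alpha$ with $0<\alpha<\pi/4$, and take $\theta_1=\dots=\theta_4=\alpha$, $\theta_5=\pi-4\alpha$, $R=1/\sin\alpha$. Since $\sin4\alpha=4\sin\alpha\cos\alpha\,(2\cos^2\alpha-1)=(y^3-2y)\sin\alpha=2\sin\alpha$, the half-sides are $1,1,1,1,2$, and
\[
x=\frac1{\sin^2\alpha}=\frac4{4-y^2}.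
\]
An automorphism $\sigma$ of $\mathbb C$ that sends $y$ to a non-real root $y'$ produces a solution $x'=\sigma(x)$, $h'_j=\sigma(h_j)$ of the side and closing conditions (by \eqref{eq:sign} if $\sigma(i)=-i$), and $x'$ is not real because $y'^{\,2}=2+2/y'$ is not. Rigidity predicts that $\sigma$ moves the area. Indeed $y^4=2y^2+2y$ gives $\cos4\alpha=\frac12y^4-2y^2+1=1+y-y^2$, hence
\[
A=4R\cos\alpha-2R\cos4\alpha=2R(y^2-1),\qquad A^2=\frac{16(y^2-1)^2}{4-y^2}=\frac{16(2y+1)}{4-y^2}.
\]
As $1,y,y^2$ are linearly independent over $\mathbb Q$, the number $A^2$ is irrational. It therefore generates the cubic field $\mathbb Q(y)$, and $\sigma(A^2)\ne A^2$.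
\end{example}

\section{From rigidity to rationality}\label{sec:galois}

We recall that for every subfield $K\subset\mathbb C$ the elements fixed by all automorphisms of $\mathbb C$ over $K$ are exactly those of $K$. Let $\alpha\notin K$, and recall that an isomorphism of fields extends to their algebraic closures. If $\alpha$ is transcendental over $K$, choose a transcendence basis $B\ni\alpha$ of $\mathbb C$ over $K$; the automorphism of $K(B)$ with $\alpha\mapsto\alpha+1$ that fixes the rest of $B$ extends to the algebraic closure $\mathbb C$. If $\alpha$ is algebraic, it has a conjugate $\alpha'\neq\alpha$; the isomorphism $K(\alpha)\to K(\alpha')$ extends to the algebraic closure $\overline K$ of $K$ in $\mathbb C$, then to $\overline K(B)$ by fixing a transcendence basis $B$, then to $\mathbb C$.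

\begin{proof}[Proof of Theorem~\ref{thm:field}, assuming Theorem~\ref{thm:rigid}]
An automorphism over $K$ may move $s_j$, but it permutes the squares $q_j=s_j^2$. We therefore write the equations of the polygon in terms of $q_j$ and $A_j=s_jh_j$. Since $(h_j+is_j)^2=x-2q_j+2iA_j$, they are
\[
A_j^2=q_j(x-q_j),\qquad\prod_j(x-2q_j+2iA_j)=x^n,\qquad\sum_jA_j=A .
\]
Let $\sigma$ be an automorphism of $\mathbb C$ over $K$. It fixes $\prod(T-4q_j)$, so there is a permutation $\tau$ with $\sigma(q_j)=q_{\tau(j)}$; if all $q_j\in K$, one can take the identity. Put $x'=\sigma(x)\neq0$ and $h'_{\tau(j)}=\sigma(A_j)/s_{\tau(j)}$. Applying $\sigma$ to the first equation gives $q_lh_l'^{\,2}=q_l(x'-q_l)$, which is \eqref{eq:side}. The third gives \eqref{eq:area}, because $\sigma(A)=A$. Since $\sigma(i)=\pm i$, the second gives $\prod_l(x'-2q_l\pm2is_lh_l')=\prod_l(h_l'\pm is_l)^2=x'^{\,n}$ for one choice of sign, and \eqref{eq:close} follows from \eqref{eq:sign}. By Theorem~\ref{thm:rigid}, $\sigma(x)=x$ and $\sigma(A_j)=A_{\tau(j)}$. As $\sigma$ was arbitrary, $R^2=x\in K$.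

Suppose that $\sigma$ also fixes $a_j^2$. Then $s_{\tau(j)}=s_j$, so $\theta_{\tau(j)}$ and $\theta_j$ have the same sine. They are equal, since by \eqref{eq:pair} two different sides cannot have supplementary angles. Hence $\sigma(A_j)=A_j$, and $A_j\in K(a_j^2)$.

Now let all $a_j\in K$ and $n$ odd. Then $h_j=A_j/s_j\in K$, and by \eqref{eq:product} the real number $R^n$ lies in $K(i)$. Because $K$ is real, $R^n\in K$, and $R=R^n/x^{(n-1)/2}\in K$; here the parity of $n$ is used. A diagonal that cuts off the sides $j_0,\dots,j_1$ has length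
\[
2R\sin(\theta_{j_0}+\dots+\theta_{j_1})=2R\,\operatorname{Im}\prod_{j=j_0}^{j_1}\frac{h_j+is_j}{R}\in K.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Theorem~\ref{thm:field} with $K=\mathbb Q$ gives $A_j\in\mathbb Q$, and $R\in\mathbb Q$ for odd $n$. Let $n$ be odd and rescale by the rational factor $1/R$. The numbers $\sin\theta_j=s_j/R$ and $\cos\theta_j=A_j/(s_jR)$ are rational. By \eqref{eq:pair} at most one $\theta_j$ exceeds $\pi/2$; label the sides cyclically so that it is the last one, if it exists. Take $(u_0,v_0)=(0,1)$, $m=1$ and $p_j=\cot(\theta_j/2)=(1+\cos\theta_j)/\sin\theta_j\in\mathbb Q$. Then $\sin\theta_j=2p_j/(p_j^2+1)$ and $\cos\theta_j=(p_j^2-1)/(p_j^2+1)$, which is \eqref{eq:euler}, and $0<\theta_j\le\pi/2$ for $j<n$ and $\sum_{j<n}\theta_j=\pi-\theta_n<\pi$.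
\end{proof}

From now on the polygon of Theorem~\ref{thm:rigid} is fixed, with arbitrary real $s_j>0$.

\section{Inscribed closed polygons and the isoperimetric inequality}\label{sec:iso}

For a piecewise $C^1$ path $\gamma$ in $\mathbb C$ let $I(\gamma)=\frac12\int_\gamma\operatorname{Im}(\bar z\,dz)$. This is additive under concatenation and changes sign under reversal. For a closed path, $I(\gamma)$ is the \emph{signed area}; it is unchanged by rotations, and by translations because $\oint dz=0$. For the segment from $P$ to $Q$ one has $I=\frac12\operatorname{Im}(\overline PQ)$, and for a counterclockwise arc of radius $R$ and angle $2\theta$ centered at $0$ one has $I=R^2\theta$.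

The polygons that we must compare with ours may cross themselves and wind several times, so we need the isoperimetric inequality for arbitrary closed curves and signed area. Hurwitz's proof gives it in this form. Let a closed piecewise $C^1$ curve of length $\ell$ be parametrized proportionally to arc length by $z(\varphi)$, $0\le\varphi\le2\pi$, with Fourier coefficients $c_\nu$. Then $|z'|=\ell/2\pi$ and $z'$ has Fourier coefficients $i\nu c_\nu$. Parseval's identity gives $\ell^2/2\pi=\int|z'|^2\,d\varphi=2\pi\sum\nu^2|c_\nu|^2$ and $I=\frac12\operatorname{Im}\int\bar zz'\,d\varphi=\pi\sum\nu|c_\nu|^2$. Hence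
\begin{equation}\label{eq:iso}
\frac{\ell^2}{4\pi}-I=\pi\sum_\nu(\nu^2-\nu)|c_\nu|^2\ge0,
\end{equation}
with equality if and only if $z=c_0+c_1e^{i\varphi}$, and then $|c_1|=\ell/2\pi$.

\begin{lemma}\label{lem:iso}
Let $X\ge\max s_j^2$, and let $\alpha_j\in(0,\pi)$ satisfy $\sqrt X\sin\alpha_j=s_j$ for all $j$ and $\sum\alpha_j\in\pi\mathbb Z$. Then
\[
\sum_js_j\sqrt X\cos\alpha_j\le A,
\]
with equality only if $X=x$ and $\alpha_j=\theta_j$ for all $j$.
\end{lemma}

\begin{proof}
Let $Q_j=\sqrt X\,e^{2i(\alpha_1+\dots+\alpha_j)}$ for $0\le j\le n$. Then $Q_n=Q_0$, the sides of the closed polygon $Q$ have lengths $2\sqrt X\sin\alpha_j=2s_j$, and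
\[
I(Q)=\tfrac12\sum_j\operatorname{Im}(\overline{Q_{j-1}}Q_j)=\tfrac X2\sum_j\sin2\alpha_j=\sum_js_j\sqrt X\cos\alpha_j .
\]
The given polygon becomes a circle when the circular caps cut off by its sides are glued back on. We glue the same caps onto $Q$, and \eqref{eq:iso} then compares the two polygons. Let $P_0,\dots,P_n=P_0$ be the vertices of the given polygon in counterclockwise order, with $O=0$, and let $\gamma_j$ be the counterclockwise arc from $P_{j-1}$ to $P_j$. Since $|P_j-P_{j-1}|=|Q_j-Q_{j-1}|$, an orientation-preserving isometry carries $P_{j-1},P_j$ to $Q_{j-1},Q_j$. Replace the segment $Q_{j-1}Q_j$ by the image of $\gamma_j$. This adds to $I$ the signed area of the closed loop ``arc, then chord backwards'', which we may compute in the original position: it is $R^2\theta_j-\frac12R^2\sin2\theta_j=R^2\theta_j-A_j$. The new closed curve has length $\sum2R\theta_j=2\pi R$ and signed area $I(Q)+\pi R^2-A$. By \eqref{eq:iso} the latter is at most $\pi R^2$, so $I(Q)\le A$.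

In case of equality the curve is $c_0+c_1e^{i\varphi}$ with $|c_1|=R$, started at $Q_0$. The point $Q_j$ is reached after arc length $2R(\theta_1+\dots+\theta_j)$, so $Q_j=c_0+c_1e^{2i(\theta_1+\dots+\theta_j)}$. These are $n\ge3$ distinct points on the circle $|z-c_0|=R$ and on the circle $|z|=\sqrt X$, so the circles coincide: $c_0=0$ and $X=x$. Then $e^{2i\alpha_j}=Q_j/Q_{j-1}=e^{2i\theta_j}$, and $\alpha_j=\theta_j$ because both lie in $(0,\pi)$.
\end{proof}

\section{A potential for the closing and area conditions}\label{sec:L}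

We want a single function of $x'$ that encodes both \eqref{eq:close} and \eqref{eq:area}. A chord of half-length $s$ in a circle of radius $\sqrt X>s$ has half-angle $\omega=\arcsin(s/\sqrt X)$ and wedge area $s\sqrt{X-s^2}$, and
\begin{equation}\label{eq:motive}
\frac{d}{dX}\,s\sqrt{X-s^2}=\frac{s}{2\sqrt{X-s^2}}=-X\,\frac{d\omega}{dX}.
\end{equation}
So $s\sqrt{X-s^2}+X\omega$ has derivative $\omega$. A signed sum of such functions minus $k\pi X$ has derivative equal to the failure of the angles to add up to $k\pi$, and where that failure vanishes its value is the area. Moreover $s\sqrt{X-s^2}+X\omega=2\int_0^s\sqrt{X-y^2}\,dy$ (Figure~\ref{fig:strip}), and the integral makes sense for complex $X$.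

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!20] (0,-1.2)--(1.6,-1.2) arc (-36.87:36.87:2)--(0,1.2)--cycle;
\draw (0,-2) arc (-90:90:2)--cycle;
\draw[dashed] (-0.4,1.2)--(2.5,1.2) node[right]{$y=s$};
\draw[dashed] (-0.4,-1.2)--(2.5,-1.2) node[right]{$y=-s$};
\draw (1.6,1.2)--(0,0)--(1.6,-1.2);
\draw (0.4,-0.3) arc (-36.87:36.87:0.5);
\node at (0.85,0) {$2\omega$};
\node[left] at (0,0) {$0$};
\end{tikzpicture}
\caption{The part of the half-disk of radius $\sqrt X>s$ in the strip $|y|\le s$ has area $2\int_0^s\sqrt{X-y^2}\,dy$. It consists of a sector of angle $2\omega$, where $\sin\omega=s/\sqrt X$, with area $X\omega$, and two right triangles with legs $s$ and $\sqrt{X-s^2}$.}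
\label{fig:strip}
\end{figure}

Let $\mathbb H=\{\xi:\operatorname{Im}\xi>0\}$. For $\xi=re^{i\phi}\in\overline{\mathbb H}$ with $0\le\phi\le\pi$ let $\sqrt\xi=\sqrt r\,e^{i\phi/2}$. This root lies in the closed first quadrant, is continuous on $\overline{\mathbb H}$ and holomorphic on $\mathbb H$, and $\sqrt X=i\sqrt{|X|}$ for $X<0$. Define
\[
L_j(\xi)=2\int_0^{s_j}\sqrt{\xi-y^2}\,dy\quad(\xi\in\overline{\mathbb H}),\qquad
\Theta_j(\xi)=\int_0^{s_j}\frac{dy}{\sqrt{\xi-y^2}},\quad H_j(\xi)=\sqrt{\xi-s_j^2}\quad(\xi\in\mathbb H).
\]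
For real $X\ge0$ write $L_j(X)=U_j(X)+iV_j(X)$ with $U_j,V_j$ real, and for $X>0$ put
\[
\omega_j(X)=\arcsin\min\bigl(1,s_j/\sqrt X\bigr)\in(0,\pi/2].
\]

\begin{lemma}\label{lem:L}
\begin{itemize}
\item[(a)] $L_j$ is continuous on $\overline{\mathbb H}$ and holomorphic on $\mathbb H$, where
\[
L_j'=\Theta_j,\qquad L_j=s_jH_j+\xi\,\Theta_j,\qquad (H_j\pm is_j)^2=\xi\,e^{\pm2i\Theta_j}.
\]
\item[(b)] $|L_j(\xi)-2s_j\sqrt\xi\,|\le\frac23s_j^3\,|\xi|^{-1/2}$ on $\overline{\mathbb H}\setminus\{0\}$.
\item[(c)] $\operatorname{Re}L_j(X)=0$ for $X\le0$.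
\item[(d)] $U_j(0)=0$, and $U_j$ is $C^1$ on $(0,\infty)$ with $U_j'=\omega_j$. It is concave on $[0,\infty)$, and $U_j(X)-X\omega_j(X)$ equals $s_j\sqrt{X-s_j^2}$ for $X\ge s_j^2$ and $0$ for $0<X\le s_j^2$.
\item[(e)] For $X\ge0$, $V_j(X)=\int_0^{s_j^2}\psi_X(r)\,dr$, where $\psi_X(r)=0$ for $r\le X$ and $\psi_X(r)=\sqrt{1-X/r}$ for $r>X$. In particular $V_j(X)=0$ for $X\ge s_j^2$. For $0<X<s_j^2$,
\[
V_j(X)=s_j\sqrt{s_j^2-X}-X\operatorname{arccosh}\bigl(s_j/\sqrt X\bigr).
\]
\end{itemize}
\end{lemma}

\begin{proof}
We drop the index $j$.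

(a) The integrand of $L$ is continuous on $\overline{\mathbb H}\times[0,s]$ and holomorphic in $\xi\in\mathbb H$; differentiation under the integral gives $L'=\Theta$. For the other two identities fix $\xi\in\mathbb H$ and let $s\geq0$ vary. Then $\partial_sH=-s/H$ and $\partial_s\Theta=1/H$, so
\[
\partial_s(sH+\xi\Theta)=H+\frac{\xi-s^2}{H}=2H=\partial_sL,\qquad
\partial_s\bigl[(H+is)e^{-i\Theta}\bigr]=\Bigl(-\frac sH+i-i\,\frac{H+is}{H}\Bigr)e^{-i\Theta}=0 .
\]
Comparing values at $s=0$ gives $L=sH+\xi\Theta$ and $H+is=\sqrt\xi\,e^{i\Theta}$. Then $H-is=\xi/(H+is)=\sqrt\xi\,e^{-i\Theta}$.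

(b) We have $\sqrt{\xi-y^2}-\sqrt\xi=-y^2/(\sqrt{\xi-y^2}+\sqrt\xi\,)$. Two vectors in the closed first quadrant have nonnegative inner product, so the denominator has modulus at least $|\xi|^{1/2}$. Integrate over $0\le y\le s$.

(c) The integrand is purely imaginary.

(d) For $X>0$ the integrand is real for $y\le\sqrt X$ and purely imaginary for $y\geq\sqrt X$, so $U(X)=2\int_0^{\min(s,\sqrt X)}\sqrt{X-y^2}\,dy$. An antiderivative of $2\sqrt{X-y^2}$ is $y\sqrt{X-y^2}+X\arcsin(y/\sqrt X)$. Hence $U=\pi X/2=X\omega$ for $X\le s^2$ and $U=s\sqrt{X-s^2}+X\omega$ for $X\ge s^2$. So $U'=\pi/2=\omega$ on $(0,s^2)$, and $U'=\omega$ on $(s^2,\infty)$ by \eqref{eq:motive}. As $U$ and $\omega$ are continuous at $s^2$, $U$ is $C^1$, and it is concave because $\omega$ is nonincreasing.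

(e) For $X\geq s^2$ both sides vanish. For $X<s^2$ we have $V(X)=2\int_{\sqrt X}^s\sqrt{y^2-X}\,dy$, and $r=y^2$ gives the first formula. The closed form vanishes at $s=\sqrt X$, and its derivative in $s$ is $\sqrt{s^2-X}+(s^2-X)/\sqrt{s^2-X}=2\sqrt{s^2-X}$.
\end{proof}

For signs $\varepsilon\in\{\pm1\}^n$ and an integer $k$ define the \emph{potential}
\[
\Phi(\xi)=\sum_j\varepsilon_jL_j(\xi)-k\pi\xi\quad(\xi\in\overline{\mathbb H}),\qquad
W(X)=\operatorname{Re}\Phi(X)=\sum_j\varepsilon_jU_j(X)-k\pi X\quad(X\ge0).
\]
By Lemma~\ref{lem:L}(a) and (d),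
\begin{alignat}{2}
\Phi'&=\sum_j\varepsilon_j\Theta_j-k\pi,&\qquad \Phi-\xi\Phi'&=\sum_j\varepsilon_js_jH_j\qquad\text{on }\mathbb H,\label{eq:Phi}\\
W'&=\sum_j\varepsilon_j\omega_j-k\pi,&\qquad W-XW'&=\sum_{s_j^2\le X}\varepsilon_js_j\sqrt{X-s_j^2}\qquad\text{on }(0,\infty).\label{eq:W}
\end{alignat}

\section{The potential on the real axis}\label{sec:real}

Call the polygon \emph{acute} if all $\theta_j\le\pi/2$, and \emph{obtuse} otherwise. In the obtuse case exactly one angle exceeds $\pi/2$, by \eqref{eq:pair}, and we label the sides so that it is $\theta_n$. We control the real part of $\Phi$ in the acute case and the imaginary part in the obtuse case.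

\subsection*{Acute polygons: critical values of the real part}
Here $\omega_j(x)=\theta_j$, so $\sum\omega_j(x)=\pi$. Consider first the principal choice $\varepsilon=(1,\dots,1)$, $k=1$, and write $W_*=\sum U_j-\pi X$ for its real part. By \eqref{eq:W}, $W_*'(x)=0$ and $W_*(x)=\sum s_jh_j=A$, and $W_*$ is concave: the polygon is the maximum point of $W_*$, and $A$ is the maximum. The next lemma says that no other choice has a critical value above $A$.

\begin{lemma}\label{lem:acute}
Let the polygon be acute, let $\varepsilon\in\{\pm1\}^n$ and $k\in\mathbb Z$, and let $X>0$ satisfy $W'(X)=0$. Then $W(X)\le A$, and $W(X)<A$ if $X<x$.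
\end{lemma}

\begin{proof}
Let $X\ge x$, so that $X\ge\max s_j^2$. Put $\alpha_j=\omega_j(X)$ if $\varepsilon_j=1$ and $\alpha_j=\pi-\omega_j(X)$ if $\varepsilon_j=-1$. Then $\alpha_j\in(0,\pi)$, $\sqrt X\sin\alpha_j=s_j$ and $\sqrt X\cos\alpha_j=\varepsilon_j\sqrt{X-s_j^2}$, and $W'(X)=0$ gives $\sum\alpha_j\in\pi\mathbb Z$. By \eqref{eq:W} and Lemma~\ref{lem:iso}, $W(X)=\sum s_j\sqrt X\cos\alpha_j\le A$.

Let $0<X<x$. Some chords may now be too long for the circle of radius $\sqrt X$, and we compare $W$ with $W_*$ instead. Each $\omega_j$ is nonincreasing. By \eqref{eq:pair} some $\theta_j$ is less than $\pi/2$, and for this $j$ we have $\omega_j>\omega_j(x)$ on $(0,x)$. Hence $W_*'=\sum\omega_j-\pi>0$ on $(0,x)$, and $W_*(X)<W_*(x)=A$. It remains to show $W(X)\le W_*(X)$. Let $N$ be the sum of the $U_j$ with $\varepsilon_j=-1$; then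
\[
W=W_*-2N+(1-k)\pi X .
\]
Suppose $W(X)>W_*(X)$, that is, $2N(X)<(1-k)\pi X$. Since $N$ is concave with $N(0)=0$, we have $N'(X)\le N(X)/X$, so $2N'(X)<(1-k)\pi$. Then $W'(X)=W_*'(X)-2N'(X)+(1-k)\pi>0$, contrary to $W'(X)=0$.
\end{proof}

\subsection*{Obtuse polygons: the longest side dominates the imaginary part}
Now $\omega_n(x)=\pi-\theta_n$, the identity $\sum\omega_j(x)=\pi$ fails, and with it the comparison with $W_*$. In exchange, the $n$-th side is so long that it alone determines the sign of $\operatorname{Im}\Phi$.

\begin{lemma}\label{lem:obtuse}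
Let the polygon be obtuse. Then $s_n^2>\sum_{j<n}s_j^2$, and $V_n(X)>\sum_{j<n}V_j(X)$ for $0\le X<s_n^2$.
\end{lemma}

\begin{proof}
Let $\beta=\sum_{j<n}\theta_j=\pi-\theta_n<\pi/2$, so that $s_n=R\sin\beta$. For $a,b>0$ with $a+b<\pi/2$,
\[
\sin^2(a+b)-\sin^2a-\sin^2b=\sin b\,\bigl(\sin(2a+b)-\sin b\bigr)=2\sin a\sin b\cos(a+b)>0,
\]
where we used $\sin^2(a+b)-\sin^2a=\sin(2a+b)\sin b$. Adding the $n-1\ge2$ angles one at a time, with all partial sums at most $\beta$, we get $\sin^2\beta>\sum_{j<n}\sin^2\theta_j$. This is the first claim.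

Fix $0\le X<s_n^2$ and let $v(q)=\int_0^q\psi_X(r)\,dr$, so that $V_j(X)=v(s_j^2)$. As $\psi_X$ is nondecreasing, $v(q+q')-v(q)=\int_q^{q+q'}\psi_X\ge\int_0^{q'}\psi_X=v(q')$. With $q_*=\sum_{j<n}s_j^2<s_n^2$ this gives $\sum_{j<n}v(s_j^2)\le v(q_*)$. Finally $v(q_*)<v(s_n^2)$, because $\psi_X\ge0$ everywhere and $\psi_X>0$ on the nonempty interval $(\max(X,q_*),s_n^2)$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:rigid} for real $x'$}
Let $x'=X\in\mathbb R$ and $h_1',\dots,h_n'$ satisfy \eqref{eq:side}--\eqref{eq:area}.

If $X\le0$, all $h_j'^{\,2}$ are negative, so $\sum s_jh_j'$ is purely imaginary and cannot equal $A>0$.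

If $X\ge\max s_j^2$, the $h_j'$ are real and $h_j'+is_j=\sqrt Xe^{i\alpha_j}$ with $\alpha_j\in(0,\pi)$. The closing condition gives $\sum\alpha_j\in\pi\mathbb Z$, and the area condition is the case of equality in Lemma~\ref{lem:iso}. Hence $X=x$ and $h_j'=h_j$.

Let $0<X<\max s_j^2$; we derive a contradiction. Call $j$ \emph{short} if $s_j^2\le X$ and \emph{long} otherwise. For short $j$, $h_j'=\varepsilon_j\sqrt{X-s_j^2}$ with $\varepsilon_j=\pm1$, and $(h_j'+is_j)^2=Xe^{2i\varepsilon_j\omega_j(X)}$. For long $j$, $h_j'=i\eta_j\sqrt{s_j^2-X}$ with $\eta_j=\pm1$. Put $b_j=\operatorname{arccosh}(s_j/\sqrt X)$; then $s_j\pm\sqrt{s_j^2-X}=\sqrt Xe^{\pm b_j}$ and $\omega_j(X)=\pi/2$, so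
\[
(h_j'+is_j)^2=-\bigl(s_j+\eta_j\sqrt{s_j^2-X}\,\bigr)^2=Xe^{2i\omega_j(X)}e^{2\eta_jb_j}.
\]
Put $\varepsilon_j=1$ for long $j$. Taking arguments and moduli in \eqref{eq:close}, and real and imaginary parts in \eqref{eq:area}, we obtain an integer $k$ with
\[
\sum_j\varepsilon_j\omega_j(X)=k\pi,\quad\sum_{\mathrm{short}}\varepsilon_js_j\sqrt{X-s_j^2}=A,\quad
\sum_{\mathrm{long}}\eta_jb_j=0,\quad\sum_{\mathrm{long}}\eta_js_j\sqrt{s_j^2-X}=0 .
\]
By \eqref{eq:W} the first two equations say $W'(X)=0$ and $W(X)=A$. In the acute case this contradicts Lemma~\ref{lem:acute}, since $X<\max s_j^2\le x$. By Lemma~\ref{lem:L}(e) the last two equations give $\sum_{\mathrm{long}}\eta_jV_j(X)=0$. In the obtuse case $s_n^2=\max s_j^2>X$, so $n$ is long and $V_n(X)\le\sum_{j<n}V_j(X)$, contradicting Lemma~\ref{lem:obtuse}. \qed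

\section{Non-real solutions and the argument principle}\label{sec:nonreal}

Suppose that \eqref{eq:side}--\eqref{eq:area} hold with $x'\notin\mathbb R$. Complex conjugation preserves \eqref{eq:side} and \eqref{eq:area}, and by \eqref{eq:sign} also \eqref{eq:close}. So we may assume $x'\in\mathbb H$.

\subsection*{A double zero}
By \eqref{eq:side}, $h_j'=\varepsilon_jH_j(x')$ with $\varepsilon_j=\pm1$. Lemma~\ref{lem:L}(a) gives $(h_j'+is_j)^2=(H_j(x')+\varepsilon_jis_j)^2=x'e^{2i\varepsilon_j\Theta_j(x')}$, so \eqref{eq:close} says that $\sum\varepsilon_j\Theta_j(x')=k\pi$ for an integer $k$. Fix these $\varepsilon,k$ and the corresponding $\Phi,W$. By \eqref{eq:Phi} and \eqref{eq:area}, $\Phi'(x')=0$ and $\Phi(x')=A$. Also $\Phi\not\equiv A$ on $\mathbb H$, since $\operatorname{Re}\Phi(0)=0$ and $\Phi$ is continuous on $\overline{\mathbb H}$. So $\Phi-A$ has an isolated zero of order at least $2$ at $x'$.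

We want to count zeros in $\mathbb H$ from boundary values, but $\Phi-A$ may vanish on the real axis; for the principal choice in the acute case it vanishes at $x$. We therefore perturb. On a small circle around $x'$ inside $\mathbb H$ we have $|\Phi-A|\ge\delta>0$, and we take $\delta\le A$. By Rouch\'e's theorem (adding a holomorphic function of smaller modulus on the circle does not change the number of zeros inside),
\begin{equation}\label{eq:two}
f=\Phi-A-t\ \text{ has at least two zeros in $\mathbb H$, with multiplicity, whenever } |t|<\delta .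
\end{equation}
We shall find $t=t_1+it_2$ with $|t|<\delta$ for which $f$ has at most one zero.

\subsection*{Counting zeros}
The \emph{variation of the argument} along a path $w:[a,b]\to\mathbb C\setminus\{0\}$ is $\phi(b)-\phi(a)$, where $w=|w|e^{i\phi}$ with $\phi$ continuous. It is additive under concatenation of paths and under pointwise products. If the path stays in a closed sector $\{re^{i\phi}:r>0,\ \phi_0\le\phi\le\phi_0+\lambda\}$ of opening $\lambda<2\pi$, the variation is at most $\lambda$ in absolute value. Two zeros require a total variation of $4\pi$ around a large half-disk. Since $f$ grows at most linearly, the semicircle supplies little more than $\pi$, and the rest would have to come from the real axis.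

\begin{lemma}\label{lem:count}
Let $|t|<A$. Suppose that $f=\Phi-A-t$ has no real zero and that, for every $\varrho>0$, the variation of $\arg f$ along $[-\varrho,\varrho]$ is at most $5\pi/2$. Then $f$ has at most one zero in $\mathbb H$, counted with multiplicity.
\end{lemma}

\begin{proof}
Let $\mu=\sum\varepsilon_js_j$. By Lemma~\ref{lem:L}(b), uniformly on $\overline{\mathbb H}$,
\begin{equation}\label{eq:asym}
f(\xi)=-k\pi\xi+2\mu\sqrt\xi-(A+t)+O(|\xi|^{-1/2})\qquad(|\xi|\to\infty).
\end{equation}
Let $g$ be the first nonzero term among $-k\pi\xi$, $2\mu\sqrt\xi$, $-(A+t)$; the last is nonzero because $|t|<A$. Then $f/g\to1$ uniformly. Suppose that $f$ has two zeros in $\mathbb H$. Choose $\varrho$ so large that they lie in $D=\{\xi\in\mathbb H:|\xi|<\varrho\}$ and that $|f/g-1|\le\frac12$ on the semicircle $|\xi|=\varrho$. Along the semicircle from $\varrho$ to $-\varrho$, $\arg g$ varies by $\pi$, $\pi/2$ or $0$, and $f/g$ stays in a sector of opening $\pi/3$. So $f\ne0$ on $\partial D$, and the variation of $\arg f$ along $\partial D$, positively oriented,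 is at most $\frac52\pi+\pi+\frac13\pi<4\pi$.

The function $f$ is not holomorphic across $\mathbb R$, so we apply the argument principle to $f_\eta(\xi)=f(\xi+i\eta)$, $\eta>0$, which is holomorphic on a neighborhood of $\overline D$. For small $\eta$, uniform continuity gives $|f_\eta-f|<|f|$ on $\partial D$. Then $f_\eta/f$ stays in the right half-plane, where its argument has variation $0$ along the closed curve $\partial D$; thus $f_\eta$ and $f$ have the same variation along $\partial D$. For small $\eta$ the two zeros, shifted by $-i\eta$, still lie in $D$, so the variation of $\arg f_\eta$, which is $2\pi$ times the number of zeros in $D$, is at least $4\pi$. This is a contradiction.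
\end{proof}

By Lemma~\ref{lem:L}(c) and the definition of $W$,
\begin{equation}\label{eq:Re}
\operatorname{Re}f(X)=-A-t_1-k\pi X\quad(X\le0),\qquad\operatorname{Re}f(X)=W(X)-A-t_1\quad(X\ge0).
\end{equation}

\subsection*{The acute case}
Take $0<t_1<\delta/2$ and let $u=\operatorname{Re}f$ on $\mathbb R$; it does not depend on $t_2$. We claim that $u$ has at most one zero.

By Lemma~\ref{lem:acute}, $u(X)\le-t_1<0$ at every critical point $X>0$ of $u$; this strict inequality is the purpose of $t_1$. Also $u(0)<0$. Suppose that $u$ has a positive zero and let $c$ be the smallest. Then $u'(c)\ge0$, and $c$ is not critical, so $u'(c)>0$. If $u(X_2)\le0$ for some $X_2>c$, the maximum of $u$ on $[c,X_2]$ would be positive and attained at an interior critical point, which is impossible. Thus either $u<0$ on $[0,\infty)$, or $u$ has exactly one positive zero $c$ and $u>0$ on $(c,\infty)$. If $k\le0$, then $u<0$ on $(-\infty,0]$ by \eqref{eq:Re}, and the claim follows. If $k\ge1$, then $u$ has exactly one negative zero, and $u\to-\infty$ as $X\to+\infty$ by \eqref{eq:asym},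 which forces $u<0$ on $[0,\infty)$. The claim is proved.

If $u$ has no zero, take $t_2=0$; then $f(\mathbb R)$ lies in a half-plane. If $u$ has the zero $c$, take $|t_2|<\delta/2$ with $t_2\ne\operatorname{Im}\Phi(c)$, so that $f(c)\ne0$; then $f$ maps each of $(-\infty,c]$ and $[c,\infty)$ into a closed half-plane $\pm\operatorname{Re}w\ge0$ with the origin removed. In both cases $f$ has no real zero and the variation of $\arg f$ along $[-\varrho,\varrho]$ is at most $2\pi$. Lemma~\ref{lem:count} contradicts \eqref{eq:two}.

\subsection*{The obtuse case}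
Take $t=it_2$ with $0<|t_2|<\delta$ and $\varepsilon_nt_2<0$; if $k\ge1$, put $X_1=-A/(k\pi)$ and require also $t_2\ne\operatorname{Im}\Phi(X_1)$. For $X\ge0$,
\[
\varepsilon_n\operatorname{Im}f(X)=V_n(X)+\sum_{j<n}\varepsilon_n\varepsilon_jV_j(X)+|t_2|\ \ge\ |t_2|>0,
\]
by Lemma~\ref{lem:obtuse} for $X<s_n^2$, and because all $V_j(X)$ vanish for $X\ge s_n^2=\max s_j^2$. Let $S$ be the union of the closed half-planes $\operatorname{Re}w\le0$ and $\varepsilon_n\operatorname{Im}w\ge0$ with the origin removed, a sector of opening $3\pi/2$.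

If $k\le0$, then $\operatorname{Re}f\le-A<0$ on $(-\infty,0]$ by \eqref{eq:Re}, so $f(\mathbb R)\subset S$ and the variation of $\arg f$ along $[-\varrho,\varrho]$ is at most $3\pi/2$. If $k\ge1$, then $\operatorname{Re}f>0$ on $(-\infty,X_1)$, $\operatorname{Re}f<0$ on $(X_1,0]$, and $f(X_1)\ne0$. So $f$ maps $(-\infty,X_1]$ into the closed right half-plane with the origin removed and $[X_1,\infty)$ into $S$, and the variation is at most $\pi+\frac32\pi=\frac52\pi$. Again $f$ has no real zero, and Lemma~\ref{lem:count} contradicts \eqref{eq:two}.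

Hence no solution has $x'\notin\mathbb R$. With Section~\ref{sec:real} this proves Theorem~\ref{thm:rigid}, and with Section~\ref{sec:galois} Theorems~\ref{thm:main} and~\ref{thm:field}. \qed

\section{Convexity cannot be dropped}\label{sec:convex}

Convexity entered through $\theta_j>0$ and $\sum\theta_j=\pi$. In Lemma~\ref{lem:iso} these conditions make the caps fit together to a circle traversed once, the extremal curve of \eqref{eq:iso}; in Lemma~\ref{lem:acute} they make $x$ the maximum point of $W_*$; in Lemma~\ref{lem:obtuse} they bound the short sides by the long one. For closed inscribed polygons that are not convex, Theorems~\ref{thm:main} and~\ref{thm:rigid} both fail, already for $n=5$.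

\begin{example}\label{ex:nonconvex}
Take the right triangle with sides $6,8,10$, for which $R=5$, and insert at a vertex a chord of length $2$ traversed forth and back. This is a closed inscribed, non-convex $5$-gon with rational sides and rational signed area $24$, and the two inserted wedges have the irrational signed areas $\pm\sqrt{24}$. In terms of the equations, the half-sides are $(3,4,5,1,1)$, and $x'=25$ with $h'=(4,3,0,\pm\sqrt{24},\mp\sqrt{24})$ gives two solutions of \eqref{eq:side} and \eqref{eq:close}, since
\[
(4+3i)(3+4i)(5i)(\sqrt{24}+i)(-\sqrt{24}+i)=(25i)(5i)(-25)=5^5 .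
\]
Both have $\sum s_jh_j'=24$, and the conjugation $\sqrt{24}\mapsto-\sqrt{24}$ exchanges them.
\end{example}

\begin{thebibliography}{1}

\bibitem{CP}
\emph{Cyclic Polygons with Rational Sides and Area},
\texttt{https://\allowbreak ca827bd0-a-62cb3a1a-\allowbreak s-sites.\allowbreak googlegroups.com/\allowbreak site/\allowbreak teufelpi/\allowbreak papers/\allowbreak cyclic\_poly.pdf?\allowbreak attachauth=\allowbreak ANoY7cqDPnyzT-\allowbreak KSqaSqhhn9NqrCoJT\allowbreak FrPAsBwz6naF3xMp\allowbreak WTGdxQvTtBtp-\allowbreak -Kvolzf-\allowbreak iheA84Vce\_\allowbreak ybQ43YPvQ6ujN6x\allowbreak R3N4Z-\allowbreak o\_uUPYaM1TNtvzsw\allowbreak QOEeECr2d21Sx2Gs\allowbreak 7trW3zBwKlmfS8WK\allowbreak olw1gyhjXSJUcv7Q\allowbreak 8y1prQj37L786etR-\allowbreak 1E2AE8pz2F-\allowbreak vmVVdzn-\allowbreak C1uIG0LCQ7ihQ9zS\allowbreak gUNROOnfOsg\%3D\%3D\allowbreak \&attredirects=0}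

\end{thebibliography}
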